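# Differences of squares from multiplicatively syndetic sets

## One multiplier: sets that contain a dilate of $S$

Throughout, $R$ is an infinite integral domain of characteristic different from $2$, and $S=R\setminus\{0\}$, a commutative semigroup under multiplication. For $A\subseteq R$ we put
$$B(A)=\{x^2-y^2 : x,y\in A\}.$$
The talk is about one question: if $A$ is large with respect to multiplication, is $B(A)$ also large, or even larger?

Begin with the easiest kind of large set: suppose $A$ contains $fS$ for some $f\in S$. Fix $a\in S$. The identity
$$4f^2as=\bigl(f(s+a)\bigr)^2-\bigl(f(s-a)\bigr)^2 \tag{1}$$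
shows that $4f^2as\in B(A)$ for every $s\in S$ other than $\pm a$, because then $s+a$ and $s-a$ lie in $S$ and $f(s\pm a)\in A$. So $B(A)$ contains almost all of a dilate of $S$. To say how large that is, we need two definitions. For $s\in S$ and $E\subseteq S$ write $s^{-1}E=\{t\in S: st\in E\}$.

**Definition (syndetic).** A set $E\subseteq S$ is multiplicatively syndetic if there is a finite $F\subseteq S$ with $S=\bigcup_{f\in F}f^{-1}E$. We call $F$ a witness. In words: for every $s\in S$ some $f\in F$ has $fs\in E$.

**Definition (thickly syndetic).** A set $E\subseteq S$ is multiplicatively thickly syndetic if for every finite $F\subseteq S$ the set $\bigcap_{f\in F}f^{-1}E$ is multiplicatively syndetic.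

A subset of $R$ has one of these properties if its intersection with $S$ has it. Thickly syndetic implies syndetic (take $F=\{1\}$), and supersets of (thickly) syndetic sets are (thickly) syndetic.

Here are examples in $R=\mathbb Z$. The odd numbers are not syndetic, since no multiple of $2$ is odd. The set
$$A_0=\{2^km : m \text{ odd},\ k\ge 0 \text{ even}\}$$
is syndetic with witness $\{1,2\}$, since for each $s$ exactly one of $s,2s$ has an even power of $2$. It is not thickly syndetic, because $A_0\cap 2^{-1}A_0=\emptyset$. A set containing $cS$ for some $c\in S$ is thickly syndetic: $cS\subseteq\bigcap_{f\in F}f^{-1}E$ for every finite $F$, and $\{c\}$ is a witness for $cS$.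

It is useful to spell out the negation of syndeticity. The set $F$ fails to be a witness for $E$ exactly when some $h\in S$ has $hf\notin E$ for all $f\in F$. Hence
$$E\text{ is not syndetic}\iff \text{for every finite }F\subseteq S\text{ there is }h\in S\text{ with }hF\cap E=\emptyset. \tag{2}$$

The easy case is a set $A$ with a one-element witness: $S=f^{-1}A$ says exactly that $fS\subseteq A$.

**Proposition A′.** If $R$ is any infinite domain of characteristic $\neq 2$ and $A$ is syndetic with a one-element witness, then $B(A)$ is thickly syndetic.

**Proof.** Let $fS\subseteq A$ and fix $a\in S$. Let $G\subseteq S$ be finite, and let $W=\{s\in S: gs=\pm a\text{ for some }g\in G\}$. It is finite, since $R$ is a domain. If $s\in S\setminus W$ and $g\in G$, then (1) with $gs$ in place of $s$ gives $g\cdot 4f^2as\in B(A)$. So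
$$\bigcap_{g\in G}g^{-1}B(A)\ \supseteq\ 4f^2a\,(S\setminus W).$$
Here $4f^2a\ne0$ because the characteristic is not $2$. Take $|W|+1$ distinct elements $k_i\in S$. For each $s\in S$ the elements $k_is$ are distinct, so some $k_is\notin W$, and then $4f^2ak_i\cdot s$ lies in the intersection. So $\{4f^2ak_i\}$ is a witness for it. $\blacksquare$

What changes when the witness has two elements? Then every $x\in S$ still has a multiplier $f$ with $fx\in A$, but the multiplier depends on $x$. In (1) the elements $s+a$ and $s-a$ may need different multipliers, and then the identity says nothing about $B(A)$.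

## Two multipliers and the pigeonhole principle

The general question is the following conjecture, from the handout "Partition regular systems of homogeneous polynomial equations" (http://zmd.home.amu.edu.pl/sites/default/files/abstract/RamseyTheoryOnLargeSetsTalk-Handout.pdf).

**Conjecture.** Let $R$ be an infinite integral domain (of characteristic $\ne2$) and $A\subseteq R$. If $A$ is multiplicatively syndetic, then $B:=\{x^2-y^2\mid x,y\in A\}$ is multiplicatively thickly syndetic.

Try it by hand on the set $A_0\subseteq\mathbb Z$. The only representations of $3$ as a difference of squares are $(\pm2)^2-(\pm1)^2$, and $2\notin A_0$, so $3\notin B(A_0)$. However, for every $u\ne0$,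
$$8u=(2u+1)^2-(2u-1)^2,$$
and odd numbers are in $A_0$. So $B(A_0)\supseteq 8S$ is thickly syndetic. The conjecture survives this test.

The natural general attack is pigeonhole. Let $A$ have a witness $F$ with $|F|=k$. Suppose that some fixed finite $E\subseteq S$ has this property: for every $s\in S$ there are $x_0,\dots,x_k\in S$ with $x_i^2-x_j^2\in sE$ for all $i< j$. Give each $x_i$ a multiplier in $F$ that sends it into $A$. Two of the $k+1$ elements get the same multiplier $f$, so $(fx_i)^2-(fx_j)^2=f^2e\cdot s\in B(A)$ for some $e\in E$. That would make $B(A)$ syndetic, with witness $\{f^2e\}$. For $k=2$ we need three elements with pairwise related squares, and over $\mathbb Z$ there is an obstruction.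

**Remark 1 (no triangles over $\mathbb Z$).** Let $h$ be a prime with $h>4n$. There are no integers $x_1,x_2,x_3$ such that $x_i^2-x_j^2=he_{ij}$ with $1\le|e_{ij}|\le n$ for all $i<j$.

To check this, note that $h$ divides $(x_i-x_j)(x_i+x_j)$, so $x_i\equiv\pm x_j \pmod h$. Change the signs of $x_2$ and $x_3$ so that all three are congruent modulo $h$. Then $x_i-x_j=hp_{ij}$ with $p_{ij}(x_i+x_j)=e_{ij}$, so $|p_{ij}|\ge1$ and $|x_i+x_j|\le n$. Now $2x_1=(x_1+x_2)+(x_1+x_3)-(x_2+x_3)$ gives $|2x_1|\le3n$, while $2x_1=hp_{12}+(x_1+x_2)$ gives $|2x_1|\ge h-n$. So $h\le4n$, a contradiction.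

So when $s$ is a large prime, pigeonhole with two multipliers has nothing to work on. The pairs $x,y$ with $x^2-y^2\in hE$ contain no triangle, and we may ask the opposite question: can a single syndetic set separate both members of every such pair, for infinitely many $h$ at once? Over $\mathbb Z$ it can. The outcome depends on the arithmetic of $R$, and we shall prove three theorems. They do not amount to a complete classification of rings.

**Theorem A.** Let $R=\mathbb Z$, $\pi=2$; or $R=\mathbb F_q[t]$ with $q$ odd, $\pi=t$. There is $A=-A\subseteq S$ such that for each $s\in S$ exactly one of $s,\pi s$ lies in $A$ (so $A$ is multiplicatively syndetic with witness $\{1,\pi\}$), and such that for every finite $F\subseteq S$ there is $h\in S$ with $hF\cap B(A)=\emptyset$. In particular $B(A)$ is not multiplicatively syndetic, hence not multiplicatively thickly syndetic.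

So the conjecture is false, already for $\mathbb Z$. By Proposition A′, the two multipliers in Theorem A cannot be reduced to one.

**Theorem B.** Let $R$ be any domain whose fraction field is finitely generated over $\mathbb Q$ (e.g. $\mathbb Q$, number fields and their orders, $\mathbb Z[t]$, $\mathbb Q(t)$). Then there is a multiplicatively syndetic $A\subseteq S$ such that every finite $F\subseteq S$ has a dilate $hF$, $h\in S$, disjoint from $B(A)$. So the conjecture fails for every such $R$.

**Theorem C.** Let $R$ be an infinite domain of characteristic $\ne2$ satisfying

> (Sq) there is $\lambda\in S$ such that for each finite $D\subseteq R$ there is $\sigma\in R$ with $\sigma+\lambda D\subseteq\{w^2: w\in S\}$.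

Then for every multiplicatively syndetic $A$, $B(A)$ is multiplicatively thickly syndetic. Condition (Sq) holds for the following, all of characteristic $\neq2$: infinite domains in which every element is a square (e.g. all algebraic integers); infinite fields with $K^*/K^{*2}$ finite; nontrivially valued henselian fields and their valuation rings (e.g. $\mathbb Q_p,\mathbb Z_p,k((t)),k[[t]]$); pseudo-algebraically closed fields.

## Separating the roots of $x^2-y^2=he$ over $\mathbb Z$ and $\mathbb F_q[t]$

We prove Theorem A. Let $|\cdot|$ be the usual absolute value on $\mathbb Z$, or $|a|=q^{\deg a}$ for $a\neq0$ (and $|0|=0$) on $\mathbb F_q[t]$. In both cases it is multiplicative, satisfies the triangle inequality, is at least $1$ on $S$, and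
$$E_n=\{e\in S:|e|\le n\}$$
is finite, with $\bigcup_nE_n=S$. Also $|2|\in\{1,2\}$ and $|\pi|\ge2$.

What must $A$ do? Let $h$ be prime and $e\in E_n$. If $he=(x+y)(x-y)$, then $h$ divides one factor. After possibly changing the sign of $y$ (harmless if $A=-A$) we have $x+y=hp$, $x-y=q$, $pq=e$, and so
$$2x=hp+q,\qquad 2y=hp-q . \tag{3}$$
So $A$ must separate the element with coordinates $(p,q)$ from the element with coordinates $(p,-q)$. It must also be symmetric, so $(p,q)$ and $(-p,-q)$ go together. Finally, it must contain exactly one of $s,\pi s$, and multiplication by $\pi$ acts on coordinates by $(p,q)\mapsto(\pi p,\pi q)$. The idea is to write down a parity $\theta(p,q)\in\mathbb Z/2$ that changes under $(p,q)\mapsto(p,-q)$, does not change under $(p,q)\mapsto(-p,-q)$, and changes under $(p,q)\mapsto(\pi p,\pi q)$. A sign of $pq$ handles the first two requirements and ignores the factor $\pi^2$. A $\pi$-adic valuation handles the third and ignores signs. Their sum does all three.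

**Step 1: a sign.** This step defines the sign of $pq$ in both rings. For $\mathbb Z$ let $\sigma:S\to\{\pm1\}$ be the usual sign. For $\mathbb F_q[t]$ fix $P$ with $\mathbb F_q^*=P\sqcup(-P)$, which is possible since $c\ne-c$ for $c\neq0$ when $q$ is odd. Let $\sigma(a)=1$ if the leading coefficient of $a$ is in $P$, and $\sigma(a)=-1$ otherwise. Then $\sigma(-a)=-\sigma(a)$ and $\sigma(\pi^2a)=\sigma(a)$.

**Step 2: coordinates are well defined and compatible with $\pi$.** This step makes $(p,q)$ a function of $x$. Let $n\ge1$ and let $h\in S$ be prime with $|h|>5n^2$. Let $Q=Q_{h,n}$ be the finite set of $x\in S$ such that $2x=hp+q$ for some $p,q\in E_n$.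

(i) The pair $(p,q)$ is unique. If $hp+q=hp^*+q^*$, then $|h|\,|p-p^*|=|q^*-q|\le2n<|h|$. A nonzero element has absolute value at least $1$, so $p=p^*$ and then $q=q^*$.

(ii) If $x$ and $\pi^kx$ (with $k\ge0$) both lie in $Q$, with pairs $(p,q)$ and $(p^*,q^*)$, then $(p^*,q^*)=(\pi^kp,\pi^kq)$. We first bound $k$. We have $|2x|\ge|h||p|-|q|\ge|h|-n\ge|h|/2$, since $|h|>5n^2\ge2n$. Also $|2\pi^kx|\le n|h|+n\le2n|h|$. Dividing, $|\pi|^k\le4n$. Now from $2\pi^kx=h\pi^kp+\pi^kq=hp^*+q^*$ we get
$$|h|\,|\pi^kp-p^*|=|q^*-\pi^kq|\le n+4n\cdot n\le5n^2<|h| .$$
So $p^*=\pi^kp$, and hence $q^*=\pi^kq$.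

**Step 3: the parity.** This step defines the separating function on $Q$. For $x\in Q$ with pair $(p,q)$ put
$$\theta(x)=\min\bigl(v_\pi(p),v_\pi(q)\bigr)+[\sigma(pq)=-1]\in\mathbb Z/2,$$
where $v_\pi$ is the exponent of $\pi$, and the bracket is $1$ if the condition holds and $0$ otherwise. It has three properties.

1. If $x,\pi^kx\in Q$, then $\theta(\pi^kx)=\theta(x)+k$. By (ii) the pair is multiplied by $\pi^k$, so the minimum grows by $k$, and $\sigma(\pi^{2k}pq)=\sigma(pq)$.
2. $Q=-Q$ and $\theta(-x)=\theta(x)$, since $-x$ has pair $(-p,-q)$.
3. If $x,y\in Q$ have pairs $(p,q)$ and $(p,-q)$, then $\theta(y)=\theta(x)+1$, since only the sign of $pq$ changes.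

Here is a numerical example in $\mathbb Z$. For $n=1$, $h=11$ we get $Q=\{\pm6,\pm5\}$: the element $6$ has pair $(1,1)$ and $\theta=0$, and $5$ has pair $(1,-1)$ and $\theta=1$. If $A$ contains $6$ but not $5$, then $11=6^2-5^2$ is avoided. The alternation along $3,6,12,24,\dots$ then decides that $3\notin A$ and $12\notin A$.

Now take $n=2$ and try $h=23$. For odd $h$, the coordinates $p,q$ must have the same parity, so $Q=\{\pm12,\pm11,\pm24,\pm22\}$. The element $12$ has pair $(1,1)$, so $\theta(12)=0$, which asks for $12\in A$. This contradicts what $11$ decided. The regions for different $h$ meet a common chain $3,6,12,\dots$, and their prescriptions clash. With $h=29$ instead, $Q=\{\pm15,\pm14,\pm30,\pm28\}$ meets only the chains of $\pm15$ and $\pm7$, and nothing clashes. So the primes have to be chosen with care.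

**Step 4: choosing primes whose regions lie on disjoint chains.** Each $s\in S$ is uniquely $s=\pi^km$ with $k\ge0$ and $\pi\nmid m$; write $c(s)=m$. We choose primes $h_1,h_2,\dots$ (positive primes, respectively monic irreducibles) inductively with $|h_n|>5n^2$ and such that, with $Q_n=Q_{h_n,n}$, the set $c(Q_n)$ is disjoint from the finite set $T=\bigcup_{i<n}c(Q_i)$.

To see that this is possible, count the bad primes. A prime $h$ violates disjointness only if $2\pi^km=hp+q$ for some $m\in T$, $p,q\in E_n$, $k\ge0$. Given $(k,m,p,q)$ there is at most one such $h$, namely $(2\pi^km-q)/p$. If $|h|\le X$, then $|\pi|^k\le|2\pi^km|\le nX+n$, so there are at most $1+\log(nX+n)/\log2$ values of $k$. Hence at most $C(1+\log X)$ primes with $|h|\le X$ (for $X\geq 1$) are violating, where $C$ depends on $n$ and $T$ but not on $X$. On the other hand, the number of primes with $|h|\le X$ is $\gg X/\log X$ as $X\to\infty$: by Chebyshev's theorem for $\mathbb Z$, and by Gauss' count $q^D/D+O(q^{D/2})$ of monic irreducibles of degree $D$ for $\mathbb F_q[t]$. So for large $X$ there is a non-violating prime with $5n^2<|h|\le X$.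

**Step 5: the set $A$.** This step glues the prescriptions. Let $\pi\nmid m$. If $m\in c(Q_n)$ for some $n$, then $n$ is unique by Step 4; pick $x=\pi^km\in Q_n$ and let $\varepsilon(m)=\theta(x)+k\in\mathbb Z/2$. This does not depend on the choice of $x$: if $\pi^km,\pi^{k'}m\in Q_n$ with $k\le k'$, property 1 gives $\theta(\pi^{k'}m)=\theta(\pi^km)+k'-k$, and $\theta(\pi^{k'}m)+k'=\theta(\pi^km)+k$ in $\mathbb Z/2$. If $m$ lies in no $c(Q_n)$, let $\varepsilon(m)=0$. Put
$$A=\{\pi^km:\ \pi\nmid m,\ k\ge0,\ k\equiv\varepsilon(m)\bmod 2\}.$$
For each $s$ exactly one of $s,\pi s$ is in $A$, since the exponents of $\pi$ are consecutive. By property 2, $c(Q_n)=-c(Q_n)$ and $\varepsilon(-m)=\varepsilon(m)$, so $A=-A$. Finally, for $x=\pi^km\in Q_n$ we have $x\in A\iff k=\theta(x)+k$ in $\mathbb Z/2$, that is,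
$$x\in A\iff\theta(x)=0\qquad(x\in Q_n). \tag{4}$$

**Step 6: $h_nE_n\cap B(A)=\emptyset$ for all $n$.** This step cashes in. Write $h=h_n$ and suppose $he=x^2-y^2=(x+y)(x-y)$ with $e\in E_n$ and $x,y\in A$. The prime $h$ divides one factor. Since $A=-A$, we may replace $y$ by $-y$ and assume $x+y=hp$. Put $q=x-y$. Then $pq=e\ne0$, so $p,q\in S$, and $|p|,|q|\le|e|\le n$ because absolute values on $S$ are at least $1$. By (3), $x$ and $y$ lie in $Q_n$ with pairs $(p,q)$ and $(p,-q)$. By property 3, $\theta(y)=\theta(x)+1$, so by (4) exactly one of $x,y$ is in $A$. This is a contradiction.

Any finite $F\subseteq S$ lies in some $E_n$, so $h_nF\cap B(A)=\emptyset$, and by (2) $B(A)$ is not syndetic. This proves Theorem A. $\blacksquare$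

## Finitely generated fields: Faltings' theorem and a graph of bounded degree

Now let $R$ be as in Theorem B and $K=\operatorname{Frac}R$. Over $\mathbb Q$ the construction above breaks at the sentence "$h$ divides one factor". Every $z\in\mathbb Q^*$ is $x^2-y^2$ with $x=\frac12(p+z/p)$ and $y=\frac12(p-z/p)$ for every $p\in\mathbb Q^*$. So a single value $he$ produces infinitely many pairs to separate, and there is no finite region with coordinates.

The way around is to fix $x$ instead of the value. How many $z$ in the set $Z=\bigcup_nh_nE_n$ of forbidden values can make $x^2-z$ a square? If this number is bounded independently of $x$, then the graph of pairs to be separated has bounded degree. We no longer need an explicit parity: a syndetic set that is independent in the graph can be found by the Lovász local lemma. The condition that several of the $x^2-z$ are squares at once defines a curve, and with enough conditions its genus is at least $2$.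

Since the characteristic is $0$, $\mathbb Z\subseteq R$. The field $K$ is countable, so $S$ is countable, and we fix finite sets $E_1\subseteq E_2\subseteq\cdots$ with $E_n=-E_n$ and $\bigcup_nE_n=S$. We write $K^2=\{y^2:y\in K\}$, which contains $0$.

**Lemma 1.** Let $\ell_0,\dots,\ell_4\in K[X,W]$ be pairwise non-proportional nonzero linear forms, let $\ell\subset\mathbb P^4$ be the line $\{(\ell_0(X,W):\dots:\ell_4(X,W))\}$, and let $\Gamma=\{(x_0:\dots:x_4):(x_0^2:\dots:x_4^2)\in\ell\}$. Then $\Gamma(K)$ is finite.

**Proof.** Let $L_1,L_2,L_3$ be linearly independent linear forms in $u_0,\dots,u_4$ over $K$ that cut out $\ell$. Then $\Gamma$ is defined by the three quadrics $L_i(x_0^2,\dots,x_4^2)=0$. It has dimension $1$, being the preimage of $\ell$ under the finite surjective map $(x_k)\mapsto(x_k^2)$ of $\mathbb P^4$.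

We check smoothness with the Jacobian. If $L_i=\sum_kl_{ik}u_k$, the Jacobian has entries $2l_{ik}x_k$. Suppose its rank is less than $3$ at a geometric point of $\Gamma$. Then some nontrivial combination $L=\sum_kl_ku_k$ of the $L_i$ over $\bar K$ satisfies $l_kx_k=0$ for all $k$, and $L\ne0$ because the $L_i$ are independent. At most one $x_k$ vanishes: the numbers $x_k^2$ are, up to a common factor, the values of the $\ell_k$ at one point of $\mathbb P^1$, and two non-proportional linear forms have no common zero there. So all but one of the $l_k$ are zero, and $L=l_ku_k$ with $l_k\ne0$. But $L$ vanishes on $\ell$, so $\ell_k=0$, a contradiction.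

Hence $\Gamma$ is a smooth complete intersection curve. A positive-dimensional complete intersection in projective space is geometrically connected, and a smooth connected curve is irreducible, so $\Gamma$ is geometrically irreducible. By adjunction its canonical sheaf is $\mathcal O(2+2+2-5)=\mathcal O(1)$, which has degree $2^3=8$ on $\Gamma$. So $2g-2=8$ and $g=5$. Faltings' theorem says that a smooth projective geometrically irreducible curve of genus $\ge2$ over a field finitely generated over $\mathbb Q$ has finitely many rational points (G. Faltings, Invent. Math. 73 (1983) for number fields; "Complements to Mordell" in Faltings–Wüstholz et al., *Rational Points*, for finitely generated fields). $\square$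

Five forms are needed here. With four forms the same computation gives two quadrics in $\mathbb P^3$, canonical sheaf $\mathcal O(0)$ and genus $1$, and Faltings' theorem does not apply.

The second lemma lets us choose the next prime so that finitely many unwanted squares do not occur.

**Lemma 2.** Let $X\subseteq K^*$ and $E\subseteq K^*$ be finite, and let $\mathcal K\subseteq K^*/K^{*2}$ be finite. There is a prime number $h$ with class not in $\mathcal K$ such that $x^2-he\notin K^2$ for all $x\in X$, $e\in E$.

**Proof.** The idea is to force $x^2-he$ to be a nonsquare modulo a suitable prime, one for each pair $(x,e)$, by a congruence on $h$.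

*A good ring.* Fix $(x,e)\in X\times E$. Choose a transcendence basis $t_1,\dots,t_r$ of $K$ over $\mathbb Q$. Then $K$ is a finite separable extension of $\mathbb Q(t_1,\dots,t_r)$. Let $O'$ be the integral closure of $\mathbb Z[t_1,\dots,t_r]$ in $K$. It is a finite module over this ring, because the ring is noetherian and integrally closed and the extension is finite separable. So $O'$ is a finitely generated $\mathbb Z$-algebra. Every element of $K$ becomes integral over $\mathbb Z[t_1,\dots,t_r]$ after multiplication by a nonzero element of $\mathbb Z[t_1,\dots,t_r]$. So there is a nonzero $g$ in that ring with $x,e,e^{-1}\in O:=O'[1/g]$. The ring $O$ is a finitely generated $\mathbb Z$-algebra, integrally closed in $K$, and $e$ is a unit in it.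

*Maps to $\mathbb F_p$.* We claim that there are homomorphisms $O\to\mathbb F_p$ for infinitely many primes $p$. The ring $O\otimes\mathbb Q$ is a nonzero finitely generated $\mathbb Q$-algebra, so by the Nullstellensatz it has a quotient that is a number field $L'=\mathbb Q(\theta)$, with $\theta$ an algebraic integer. The images of finitely many generators of $O$ lie in $\mathbb Q[\theta]$, so the image of $O$ lies in $\mathbb Z[\theta][1/N]$ for some integer $N\ge1$. Let $f\in\mathbb Z[T]$ be the monic minimal polynomial of $\theta$. If $p\nmid N$ and $f(m)\equiv0\pmod p$ for some integer $m$, then $\theta\mapsto m$ defines a homomorphism $\mathbb Z[\theta]\cong\mathbb Z[T]/(f)\to\mathbb F_p$, which extends to $\mathbb Z[\theta][1/N]$.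

It remains to see that infinitely many primes divide values of $f$. This is clear if $f(0)=0$, since then $T$ divides $f$ and every prime $p$ divides $f(p)$. If $f(0)\ne0$ and $p_1,\dots,p_j$ are finitely many primes with product $P$ (an empty product is $1$), the polynomial $f(f(0)PT)/f(0)$ has integer coefficients and is nonconstant, with all values $\equiv1\pmod P$. At a large integer its value exceeds $1$ in absolute value, so it has a prime factor; this prime is none of the $p_i$, and it divides a value of $f$.

*The congruences.* For the finitely many pairs $(x,e)$ we may therefore choose homomorphisms $\varphi=\varphi_{x,e}:O_{x,e}\to\mathbb F_p$ with pairwise distinct odd primes $p=p_{x,e}$. Since $\varphi(e)\ne0$, we can take a nonsquare $u\in\mathbb F_p$ and put $r=r_{x,e}=(\varphi(x)^2-u)/\varphi(e)$. Then $\varphi(x)^2-r\varphi(e)=u$ is a nonsquare, and $r\ne0$ because $\varphi(x)^2\neq u$.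

Let $h$ be an integer with $h\equiv r_{x,e}\pmod{p_{x,e}}$, and suppose $x^2-he=y^2$ with $y\in K$. Then $y^2\in O$, so $y\in O$ because $O$ is integrally closed in $K$. Applying $\varphi$ gives that the nonsquare $u$ equals $\varphi(y)^2$, which is impossible. By the Chinese Remainder Theorem and Dirichlet's theorem (the residues $r_{x,e}$ are nonzero), infinitely many primes $h$ satisfy all these congruences.

*Avoiding $\mathcal K$.* It suffices that each class in $K^*/K^{*2}$ contains only finitely many primes. The algebraic closure $L$ of $\mathbb Q$ in $K$ is a number field: elements of $L$ independent over $\mathbb Q$ stay independent over $\mathbb Q(t_1,\dots,t_r)$, since the $t_i$ are algebraically independent over $\overline{\mathbb Q}$ and one may compare coefficients, so $[L:\mathbb Q]\le[K:\mathbb Q(t_1,\dots,t_r)]$. If $h\ne h'$ are primes in the same class, then $\sqrt{hh'}\in L$. For fixed $h$ and varying $h'$ the fields $\mathbb Q(\sqrt{hh'})\subseteq L$ are distinct, since equality for $h'$ and $h''$ would make $h'h''$ a rational square. As $L$ has finitely many subfields, only finitely many $h'$ occur. $\square$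

**Step 1: choosing the $h_n$.** The aim is that for every $x\in K^*$ at most five elements $z$ of $Z$ make $x^2-z$ a square. We choose primes $h_1,h_2,\dots$ inductively. Put $Z_n=\bigcup_{m\le n}h_mE_m$ (with $Z_0=\emptyset$), and for $x\in K^*$ put
$$N_n(x)=\{z\in Z_n: x^2-z\in K^2\},\qquad X_n=\{x\in K^*:|N_n(x)|\ge3\}.$$

Suppose $h_1,\dots,h_{n-1}$ are chosen. The set $X_{n-1}$ is finite. Indeed, if $x^2-z_i=y_i^2$ for distinct $z_1,z_2,z_3\in Z_{n-1}$, consider the forms $X,\ W,\ X-z_1W,\ X-z_2W,\ X-z_3W$. They are pairwise non-proportional because the $z_i$ are distinct and nonzero. At $(X,W)=(x^2,1)$ their values are the squares of $x,1,y_1,y_2,y_3$, so $(x:1:y_1:y_2:y_3)$ lies in the finite set $\Gamma(K)$ of Lemma 1. This point determines $x$, and there are finitely many triples.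

We choose $h=h_n$ such that:

- (P1) for every $x\in K^*$, at most three $e\in E_n$ have $x^2-he\in K^2$;
- (P2) for all $x\in X_{n-1}$ and $e\in E_n$, $x^2-he\notin K^2$.

For (P1), suppose that $x^2-he_j=y_j^2$ for distinct $e_1,\dots,e_4\in E_n$. The forms $X,\ X-e_1W,\dots,X-e_4W$ at $(X,W)=(x^2,h)$ take the values $x^2,y_1^2,\dots,y_4^2$, so $(x:y_1:\dots:y_4)\in\Gamma(K)$. This set $\Gamma(K)$ is finite and does not depend on $h$. The projective point determines the class of $h=(x^2-y_1^2)/e_1$ in $K^*/K^{*2}$, because rescaling the coordinates by $c$ multiplies the expression by $c^2$. There are finitely many quadruples and finitely many points, so (P1) holds unless the class of $h$ is in a certain finite set $\mathcal K$. Lemma 2 with this $\mathcal K$, with $X=X_{n-1}$ and with $E=E_n$ supplies $h_n$.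

Let $Z=\bigcup_nZ_n$. Then $Z\subseteq S$ and $Z=-Z$. We claim
$$|\{z\in Z: x^2-z\in K^2\}|\le5\qquad\text{for every }x\in K^*. \tag{5}$$
If $|N_n(x)|\le2$ for all $n$, the number is at most $2$. Otherwise let $n$ be the first index with $|N_n(x)|\ge3$. Then $|N_{n-1}(x)|\le2$, and by (P1) at most three elements were added, so $|N_n(x)|\le5$. Now $x\in X_n$, so by (P2) the set $h_{n+1}E_{n+1}$ adds nothing, hence $x\in X_{n+1}$, and so on: no further elements are ever added.

**Step 2: the graph and the blocks.** This step turns the task into a colouring-type problem. Let $G$ be the graph on $S$ with $x\sim y$ iff $x^2-y^2\in Z$. It is symmetric since $Z=-Z$, and it has no loops since $0\notin Z$. If $x\sim y$, then $y^2=x^2-z$ for one of at most five $z$, by (5), and each $z$ gives at most two $y$. So every degree is at most $\Delta=10$.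

Multiplication by $2$ on $S$ is injective without cycles, so $S$ splits into chains $\{2^km\}_{k\ge0}$ or $\{2^km\}_{k\in\mathbb Z}$. Split each chain into consecutive blocks of length $b=55$, starting at $k=0$ in a one-sided chain.

**Step 3: an independent set meeting every block exactly once.** Recall the symmetric Lovász local lemma: if finitely many events each have probability at most $p$, each is mutually independent of all but at most $d$ of the others, and $ep(d+1)\le1$ with $e=2.718\ldots$, then with positive probability none of them occurs.

We claim that there is an independent set $A$ of $G$ meeting every block in exactly one element. A choice of one element per block is a point of the product of all blocks, a compact space when each finite block is discrete. For each edge $uv$ between different blocks, the set of choices that do not contain both $u$ and $v$ is closed. So by compactness it is enough to find, for any finite set of such edges, a choice that avoids them all. Only finitely many blocks are involved.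

Choose one element of each of these blocks uniformly and independently. For an edge between different blocks, the bad event that both ends are chosen has probability $b^{-2}$. It depends only on two blocks, so it is mutually independent of the events that do not share a block with it. The two blocks contain $2b$ elements, each on at most $\Delta$ edges, so at most $2b\Delta$ edges, this one included, touch them. Hence we may take $d=2b\Delta-1$, and
$$e\,b^{-2}\cdot2b\Delta=\frac{2e\Delta}{b}=\frac{20e}{55}<1 .$$
The local lemma gives a choice that avoids all bad events. Edges inside a block cause no trouble, since only one element of a block is chosen.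

**Step 4: conclusion.** For $s\in S$, the block following that of $s$ in its chain contains exactly one element of $A$. It is $2^js$ with $1\le j\le109$: the position after $s$ may already start the next block, and the last element of the next block is at most $54+55$ places away. So $A$ is multiplicatively syndetic with witness $\{2^j:1\le j\le109\}$. If $x,y\in A$ had $x^2-y^2\in Z$, then $x\sim y$ with both in $A$, against independence. Hence $B(A)\cap Z=\emptyset$, so $h_nE_n\cap B(A)=\emptyset$ for all $n$. Every finite $F\subseteq S$ lies in some $E_n$, and $h_n\in\mathbb Z\setminus\{0\}\subseteq S$. By (2), $B(A)$ is not syndetic, hence not thickly syndetic, so the conjecture fails for $R$. This proves Theorem B. $\blacksquare$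

## Rings with many squares: the pigeonhole argument on a grid

The pigeonhole argument failed over $\mathbb Z$ for lack of elements with prescribed relations among their squares. Condition (Sq) supplies them: every finite configuration $\lambda D$ has a translate consisting of nonzero squares. It fails in $\mathbb Z$, as one sees directly. Given $\lambda\in S$, take an odd prime $p\nmid\lambda$ and $D=\{0,1,\dots,p-1\}$. Then $\sigma+\lambda D$ meets every residue class modulo $p$, including the nonsquares. In $\mathbb C$, on the other hand, $\lambda=1$ and any $\sigma\notin-D$ will do.

Assume (Sq), and let $A$ be syndetic with witness $F$, $|F|=k$. Replacing $A$ by $A\cap S$ only shrinks $B(A)$, so assume $A\subseteq S$. Write $B=B(A)$. Let $E\subseteq S$ be finite and nonempty (for $E=\emptyset$ the intersection is $S$). To show: $V=\bigcap_{e\in E}e^{-1}B$ is syndetic.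

Plain pigeonhole proves that $B$ is syndetic: apply (Sq) to $D=\{tb_0,\dots,tb_k\}$ with distinct $b_i\in R$, and get $x_i^2-x_j^2=\lambda t(b_i-b_j)$. Two of the $x_i$ share a multiplier $f$, so $f^2\lambda(b_i-b_j)t\in B$. For $V$ we need one $s$ with $est\in B$ for all $e\in E$ simultaneously, and this is more than pigeonhole gives. The trick is to argue by contradiction. If no $s$ in a suitable finite set works, then each $s$ has a "guilty" $e(s)\in E$. Ramsey's theorem makes the guilty element constant on many pairs, but the constant depends on the multiplier $f$. So we use a grid with one direction for each $f$.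

**Step 1: the witness.** By Ramsey's theorem choose $M$ such that every $|E|$-colouring of the pairs from $\{1,\dots,M\}$ has a homogeneous set of size $k+1$. Let $b_1,\dots,b_M\in R$ be distinct, and put
$$H=\{\lambda f^2(b_j-b_i): f\in F,\ i<j\}\subseteq S,$$
a finite set. We claim: for each $t\in S$ some $s\in H$ has $st\in V$. This says that $V$ is syndetic with witness $H$.

**Step 2: guilty elements and homogeneous sets.** This step prepares the contradiction. Suppose $t$ is a counterexample. For every $s\in H$ choose $e(s)\in E$ with $e(s)\,s\,t\notin B$. For each $f\in F$, colour the pair $i<j$ by $e(\lambda f^2(b_j-b_i))$, and let $I_f$ be a homogeneous set with $|I_f|=k+1$, of colour $e_f$.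

**Step 3: the grid of squares.** For $n=(n_f)_{f\in F}\in\prod_{f\in F}I_f$ put
$$\phi(n)=\sum_{f\in F}e_f\,b_{n_f}\in R .$$
Apply (Sq) to $D=\{t\phi(n)\}$, with $n$ running over the grid. There are $\sigma\in R$ and $x_n\in S$ with
$$\sigma+\lambda t\,\phi(n)=x_n^2\qquad\text{for all }n. \tag{6}$$
Choose $\chi(n)\in F$ with $\chi(n)x_n\in A$.

**Step 4: on a line in direction $f$, the value $f$ of $\chi$ occurs at most once.** Suppose $n,n'$ differ only in coordinate $f$, with $n_f=i<n'_f=j$, and $\chi(n)=\chi(n')=f$. By (6),
$$(fx_{n'})^2-(fx_n)^2=f^2\lambda t\,e_f(b_j-b_i)=e_f\,s\,t,\qquad s=\lambda f^2(b_j-b_i).$$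
The left side is in $B$ because $fx_n,fx_{n'}\in A$. But $i,j\in I_f$, so $e(s)=e_f$, and $e(s)\,s\,t\notin B$. This is a contradiction.

**Step 5: counting.** There are $(k+1)^{k-1}$ lines in direction $f$, and they cover the grid. By Step 4, at most $(k+1)^{k-1}$ points have $\chi=f$. Summing over $f\in F$, the grid has at most $k(k+1)^{k-1}$ points. It has $(k+1)^k>k(k+1)^{k-1}$ points, a contradiction. So $V$ is syndetic. As $E$ was arbitrary, $B$ is thickly syndetic. $\blacksquare$

## Domains that satisfy (Sq)

It remains to verify (Sq) for the classes listed in Theorem C. All rings have characteristic $\ne2$. Let $D\subseteq R$ be finite; enlarging $D$ we may assume $|D|\ge2$.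

**Every element is a square.** Let $R$ be infinite with every element a square. Take $\lambda=1$ and $\sigma\notin-D$, which is possible as $R$ is infinite. Then each $\sigma+d$ is nonzero and a square $w^2$, with $w\ne0$. The ring of all algebraic integers is of this kind, since a square root of an algebraic integer is an algebraic integer.

**Infinite fields with finitely many square classes.** Let $G=K^{*2}$ have finite index in $K^*$, with coset representatives $g_1,\dots,g_r$. Take $\lambda=1$.

Recall the Hales–Jewett theorem: for a finite alphabet $\Lambda$ and a finite number of colours there is $n$ such that every colouring of $\Lambda^n$ has a monochromatic combinatorial line. Such a line is given by a nonempty set $J$ of active coordinates and fixed letters in the other coordinates; its points put one common letter in all the coordinates of $J$. For instance, with $\Lambda=\{0,1\}$ and $n=2$, the sets $\{(0,0),(1,1)\}$ and $\{(0,0),(0,1)\}$ are lines, and $\{(0,1),(1,0)\}$ is not.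

Put $D'=\{g_jd: j\le r,\ d\in D\}$, so $|D'|\ge2$. Colour $K$ by the cosets of $G$ together with $\{0\}$, which is $r+1$ colours. Take $n$ for the alphabet $D'$ and $r+1$ colours. Choose $\beta_1,\dots,\beta_n\in K$ inductively so that all nonempty subset sums are nonzero: each $\beta_i$ only has to avoid the finitely many negatives of sums (the empty sum included) of earlier ones, and $K$ is infinite. Colour $w\in D'^{\,n}$ by the colour of $\sum_i\beta_iw_i$. A monochromatic line with active set $J$ gives $a=\sum_{i\notin J}\beta_iw_i\in K$ and $b=\sum_{i\in J}\beta_i\in K^*$ with $a+bD'$ monochromatic. This set has at least two elements, so its colour is not $\{0\}$ but a coset $\kappa$. Choose $j$ with $\kappa=bg_jG$. For every $d\in D$ we have $a+bg_jd\in bg_jG$, so $a/(bg_j)+d\in G$. Take $\sigma=a/(bg_j)$.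

**Henselian valued fields and their valuation rings.** Let $(K,v)$ be henselian with $v$ nontrivial: a simple root in the residue field of the reduction of a monic polynomial over the valuation ring lifts to a root. If $v(m)>0$, the polynomial $T^2+T-m$ reduces to $T^2+T$, which has the simple root $0$. So there is a root $T$ with $v(T)>0$, and
$$1+4m=1+4T+4T^2=(1+2T)^2,\qquad 1+2T\text{ a unit}. \tag{7}$$
This works in any residue characteristic, including $2$.

For $R=K$ take $\lambda=1$. Since $4\ne0$ and the value group is a nontrivial ordered group, there is $u\in K^*$ with $v(u)$ so negative that $v(d/(4u^2))>0$ for all $d\in D$: given $\gamma$ in the group and $\epsilon>0$, the element $\delta=-|\gamma|-\epsilon$ satisfies $2\delta<\gamma$, and one applies this to the least of the values $v(d)-v(4)$, $d\ne0$. By (7) with $m=d/(4u^2)$, the element $u^2+d=u^2(1+4m)$ is a nonzero square. Take $\sigma=u^2$.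

For the valuation ring take $\lambda=4\varpi$ with $\varpi\ne0$, $v(\varpi)>0$, and $\sigma=1$. For $d\in D$ we have $v(\varpi d)>0$, so $1+4\varpi d$ is the square of a unit of the valuation ring, by (7).

**Pseudo-algebraically closed fields.** Recall that $K$ is pseudo-algebraically closed (PAC) if every geometrically integral variety over $K$ has a $K$-point. For example, algebraically closed fields are PAC by the Nullstellensatz. A PAC field is infinite: for a finite field the variety $z\prod_{a\in K}(x-a)=1$, an open part of the affine line, is geometrically integral without a $K$-point. Take $\lambda=1$, and consider the affine curve $C$ in the coordinates $s$ and $y_d$ $(d\in D)$ given by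
$$y_d^2=s+d\qquad(d\in D).$$

We show that $C$ is geometrically integral. Its coordinate ring over $\bar K$ is free of rank $2^{|D|}$ over $\bar K[s]$, with basis the squarefree monomials in the $y_d$. So it embeds in its localization over $\bar K(s)$, an algebra of dimension $2^{|D|}$ that maps onto the field $\bar K(s)(\sqrt{s+d}:d\in D)$. The $s+d$ are distinct primes of $\bar K[s]$, hence independent modulo squares in $\bar K(s)^*$, and since the characteristic is not $2$ this field has degree $2^{|D|}$ over $\bar K(s)$. So the localization is that field, and the coordinate ring is a domain.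

Over a PAC field, the rational points of a geometrically integral variety are Zariski dense (Fried–Jarden, *Field Arithmetic*). So there is a $K$-point of $C$ with all $y_d\ne0$. Take $\sigma=s$ at this point: then $\sigma+d=y_d^2$ with $y_d\in K^*$ for every $d\in D$. This completes the proof of Theorem C. $\blacksquare$
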